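# Diagonal forms of degree $2^m$ over quadratic extensions of $\mathbb{Q}_2$

## 1. The bound $d^2+1$ for degrees $2^m$: a guess and some tests

Let $K$ be a quadratic extension of $\mathbb{Q}_2$. A diagonal form of degree $d$ over $K$ is
$$\mathcal F=a_1x_1^d+\cdots+a_Nx_N^d,\qquad a_i\in K .$$
We call it isotropic if it has a zero in $K^N$ other than the origin, and anisotropic otherwise. Let $\Gamma^*(d,K)$ be the least positive integer such that every diagonal form of degree $d$ over $K$ in $N\ge\Gamma^*(d,K)$ variables is isotropic.

The problem comes from the paper "Diagonal Forms Over Quadratic Extensions Of $\mathbb{Q}2$" (https://math.loyola.edu/~mknapp/papers/quad_ext_of_Q2.pdf). It states that $\Gamma^*(d,K)\le d^2+1$ for every quadratic $K/\mathbb Q_2$ and every degree $d$ that is **not** a power of $2$. What happens when $d=2^m$? The answer one would first guess is that nothing changes, and $d^2+1$ variables are still enough. There is some reason to hesitate. When $d=2^m$, raising a unit to the $d$-th power pushes it very close to $1$, so there are few $d$-th powers, and few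 $d$-th powers means that long anisotropic forms are easier to make. So let us test the guess.

**Test $d=2$.** A quadratic form in at least $5$ variables over a non-archimedean local field of characteristic $\neq2$ is isotropic. This is a classical theorem (Lam, *Introduction to Quadratic Forms over Fields*, Ch. VI). Since $5=2^2+1$, the guess is right for $m=1$.

**Test $d=4$ over $\mathbb Q_2$.** The field $\mathbb Q_2$ is not a quadratic extension of itself, but it is a good toy. For $x\in\mathbb Z_2$ we have $x^4\equiv 0$ or $1\pmod{16}$, according to whether $x$ is even or odd. Suppose $\sum_{i\le15}x_i^4=0$ with not all $x_i$ zero. After scaling, all $x_i$ lie in $\mathbb Z_2$ and at least one is odd. If $k$ of them are odd, the sum is $\equiv k\pmod{16}$ with $1\le k\le15$, which is not $0$. So $15$ fourth powers do not suffice. The guess would say that $17$ variables are enough; we shall see that $16$ are.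

**Test: long forms over ramified fields.** In Section 2 we write down anisotropic forms with $22$ variables for $d=8$, $46$ for $d=16$ and $188$ for $d=32$. The guess survives, since it speaks of $65$, $257$ and $1025$ variables, but the exponent $2$ in $d^2+1$ cannot be lowered.

Here are the results that these notes prove.

**Theorem 1.** Let $K/\mathbb Q_2$ be quadratic and $d=2^m$, $m\ge1$. Every diagonal form of degree $d$ over $K$ in at least $d^2+1$ variables has a non-trivial zero in $K$. That is, $\Gamma^*(d,K)\le d^2+1$.

**Theorem 2.** Let $K/\mathbb Q_2$ be any finite unramified extension (including $K=\mathbb Q_2$) and $d=2^m$, $m\ge2$. Every diagonal form of degree $d$ in $N\ge\frac{4d^2}{m+2}$ variables has a non-trivial zero. (For $K=\mathbb Q_2$ and $d=4$ this gives $\Gamma^*\le16$, which is sharp by the test above.)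

**Theorem 3.** If $K/\mathbb Q_2$ is ramified quadratic and $d=2^m$, $m\ge3$, then $\Gamma^*(d,K)\ge(3d-2)\lfloor d/(2m+1)\rfloor+1$. So for such $K$ the bound $d^2+1$ cannot be replaced by $O(d^{2-\varepsilon})$.

Since $m=1$ is classical, **from now on $m\ge2$.**

Notation throughout: $O$ is the ring of integers of $K$, $\pi$ a uniformizer, $v$ the valuation with $v(\pi)=1$, and $U_k=1+\pi^kO$. We may assume all coefficients nonzero (a zero coefficient gives a zero of the form at once). A quadratic extension is either unramified, and then we take $\pi=2$, or ramified, and then $v(2)=2$ and the residue field is $\mathbb F_2$. The bracket $[\,\cdot\,]$ is $1$ if the condition inside holds and $0$ otherwise.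

## 2. Anisotropic forms in about $3d^2/(2m+1)$ variables

We prove Theorem 3 first. It also shows how close to $1$ the $d$-th powers of units are.

**Step 1.** *This step measures unit $d$-th powers.* Let $K$ be ramified. We claim that every $u\in O^*$ satisfies $u^d\equiv1\pmod{\pi^{2m+1}}$. The residue field is $\mathbb F_2$, so $u=1+\pi x$ with $x\in O$. Then $u^2=1+2\pi x+\pi^2x^2=1+\pi^2t$ with $t\in O$, because $v(2\pi)=3$. Next,
$$u^4=1+2\pi^2t+\pi^4t^2=1+\pi^4\Big(\frac{2}{\pi^2}t+t^2\Big).$$
The unit $2/\pi^2$ is $\equiv1\pmod\pi$, and $t+t^2\equiv0\pmod\pi$ for every $t\in O$. So $u^4\in U_5$. Finally $U_k^2\subset U_{k+2}$ for $k\ge2$, since $(1+\pi^kx)^2=1+2\pi^kx+\pi^{2k}x^2$ and $2k\ge k+2$. Squaring $m-2$ more times gives $u^{2^m}\in U_{5+2(m-2)}=U_{2m+1}$.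

**Step 2.** *This step writes down the form.* Let $m\ge3$ and $r=\lfloor d/(2m+1)\rfloor$. Since $2^m\ge2m+1$ for $m\ge3$, we have $r\ge1$. Put
$$F=\sum_{b=0}^{r-1}\pi^{b(2m+1)}\Big(\sum_{i=1}^{2d-1}x_{b,i}^d+\pi\sum_{i=1}^{d-1}y_{b,i}^d\Big),$$
a form in $(3d-2)r$ variables. For $d=8$: $2m+1=7$, $r=1$, and $F=\sum_{i\le15}x_i^8+\pi\sum_{i\le7}y_i^8$ has $22$ variables. For $d=16$, $r=\lfloor16/9\rfloor=1$ gives $46$; for $d=32$, $r=\lfloor32/11\rfloor=2$ gives $188$.

**Step 3.** *This step shows that $F$ is anisotropic.* Consider the numbers $b(2m+1)+dj$ with $0\le b<r$ and $j\in\mathbb Z$. Because $r(2m+1)\le d$, we have $0\le b(2m+1)\le d-(2m+1)$. So such a number determines $j$ and $b$, and two distinct ones differ by at least $2m+1$ (for the same $j$ this is clear, and from the last one with a given $j$ to the first one with $j+1$ the gap is $d-(r-1)(2m+1)\ge2m+1$). Suppose $F$ vanishes at a non-trivial point. Let $\lambda$ be the least value of $b(2m+1)+d\,v(\cdot)$ over the nonzero variables $x_{b,i},y_{b,i}$. Variables that do not attain $\lambda$ contribute terms divisible by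 $\pi^{\lambda+2m+1}$. Those that attain it share one $b$ and one valuation $j$, and by Step 1 the $d$-th power of each is $\equiv\pi^{dj}\pmod{\pi^{dj+2m+1}}$. Hence
$$F\equiv\pi^\lambda(k+l\pi)\pmod{\pi^{\lambda+2m+1}},\qquad 0\le k\le2d-1,\quad0\le l\le d-1,\quad (k,l)\ne(0,0).$$
If $k\ne0$, then $v(k)=2v_2(k)\le2m$ is even, as $k<2^{m+1}$. If $l\neq0$, then $v(l\pi)=2v_2(l)+1\le2m-1$ is odd, as $l<2^m$. The two valuations have different parity, so $v(k+l\pi)$ is the smaller one and is at most $2m$. Thus $F\ne0$, a contradiction.

So $\Gamma^*(d,K)\ge(3d-2)r+1$. Moreover $r\ge\frac{d}{2(2m+1)}$, because $\lfloor y\rfloor\ge y/2$ for $y\ge1$. Hence $(3d-2)r\ge2d\cdot\frac{d}{2(2m+1)}=\frac{d^2}{2m+1}$ with $m=\log_2d$, which is not $O(d^{2-\varepsilon})$ for any $\varepsilon>0$. Theorem 3 is proved. $\square$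

## 3. Levels, and units that are $d$-th powers

**Definition (levels).** For $l\in\mathbb Z/d$ let $n_l$ be the number of $i$ with $v(a_i)\equiv l\pmod d$. These are the variables of level $l$.

Replacing $x_i$ by $\pi^kx_i$ with $k\in\mathbb Z$ changes $v(a_i)$ by $dk$. So for any integer $L$ we may assume that all $v(a_i)$ lie in $[L,L+d-1]$. Multiplying the whole form by a power of $\pi$ rotates the levels cyclically, so we may relabel levels by any rotation. Surplus variables may be discarded by setting them to $0$. Example: over $K=\mathbb Q_2(\sqrt2)$ with $\pi=\sqrt2$ and $d=4$, the form $x_1^4+\sqrt2\,x_2^4+4x_3^4$ has $n_0=2$, $n_1=1$, because $v(4)=4$. Replacing $x_3$ by $x_3/\pi$ turns it into $x_1^4+\sqrt2\,x_2^4+x_3^4$.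

**Lemma 1 (lifting).** Let $e=v(2)\in\{1,2\}$. Then
$$U_{e(m+1)+1}=U_{e+1}^{\,d}\subset(O^*)^d .\tag{1}$$
Consequently, if $\xi_i\in K$ with $\xi_{i_0}=1$ and $v\big(\sum_ia_i\xi_i^d\big)\ge v(a_{i_0})+e(m+1)+1$, then the form is isotropic.

*Proof.* Let $k\ge e+1$. In $(1+\pi^kx)^2=1+2\pi^kx+\pi^{2k}x^2$ we have $2k\ge k+e+1$, so the square is $\equiv1+(2\pi^{-e})\pi^{k+e}x\pmod{\pi^{k+e+1}}$. As $2\pi^{-e}$ is a unit, squaring maps $U_k$ into $U_{k+e}$ and reaches every class of $U_{k+e}/U_{k+e+1}$. Given $u\in U_{k+e}$, choose $r_0\in U_k$ with $ur_0^{-2}\in U_{k+e+1}$, then $r_1\in U_{k+1}$ with $u(r_0r_1)^{-2}\in U_{k+e+2}$, and so on. The product $r_0r_1r_2\cdots$ converges by completeness, and its square is $u$. So $U_k^2=U_{k+e}$ for all $k\ge e+1$. Applying this $m$ times starting from $k=e+1$ gives (1).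

For the second claim let $R=\sum_ia_i\xi_i^d$. Then $-a_{i_0}^{-1}\sum_{i\ne i_0}a_i\xi_i^d=1-a_{i_0}^{-1}R\in U_{e(m+1)+1}$ equals $\eta^d$ for some unit $\eta$. So $a_{i_0}\eta^d+\sum_{i\ne i_0}a_i\xi_i^d=0$, a non-trivial zero. $\square$

So we need a congruence modulo $\pi^{m+2}$ in the unramified case and modulo $\pi^{2m+3}$ in the ramified case, relative to the valuation of a variable that really takes part.

**Why one level is not enough.** The first thing to try is the pigeonhole principle: $N\ge d^2+1$ variables on $d$ levels put at least $d+1$ variables on some level, and one hopes to find a zero there. This stops at once for ramified $K$ and $m\ge3$. Setting to $0$ all variables of the form $F$ in Section 2 except the $x_{0,i}$, we see that $x_1^d+\cdots+x_{2d-1}^d$ is anisotropic. A single level with $2d-1$ variables can thus have no zero, while the pigeonhole principle offers only $d+1$. Several levels must work together.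

## 4. Unramified fields: climbing one power of $2$ at a time

We prove Theorem 2. Here $\pi=2$, the residue field is $\mathbb F_q$, and Lemma 1 asks for a congruence modulo $2^{m+2}$. Roots of unity of order dividing the odd number $q-1$ are $d$-th powers, since $y\mapsto y^d$ permutes them. They represent all nonzero residues.

**Step 1.** *This step chooses the starting level so that every initial stretch of levels is well populated.* Let $N\ge4d^2/(m+2)$, let $D_j$ be the $j$-th partial sum of the numbers $n_l-N/d$ ($l=0,1,\dots$). As $D_d=0$, the sequence is periodic modulo $d$. Start the levels at a $j$ where $D_j$ is minimal. After this rotation, $S_j:=n_0+\cdots+n_{j-1}\ge jN/d$ for $1\le j\le d$. The sequence $2^j/j$ is nondecreasing for $j\ge1$, since $2j\ge j+1$. Hence for $1\le j\le m+2$ (and $m+2\le d$)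
$$S_j\ge\frac{jN}{d}\ge\frac{4jd}{m+2}=j\cdot\frac{2^{m+2}}{m+2}\ge2^j .\tag{2}$$
Normalize so that all $v(a_i)\in[0,d-1]$.

**Step 2.** *This step learns how to add two sums without losing control of the valuation.* In this section an item is a sum $\sum_{i\in I}\zeta_ia_i$, $I\neq\emptyset$, where each $\zeta_i$ is a root of unity of order dividing $q-1$; items are disjoint if their index sets are. An item may be multiplied by such a root of unity. So an item of exact valuation $i$ can be normalized to $2^i(1+2t)$ with $t\in O$. The sum of two normalized items is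
$$2^i(1+2t)+2^i(1+2t')=2^{i+1}(1+t+t'),$$
of valuation exactly $i+1$ unless $\bar t+\bar t'=1$ in $\mathbb F_q$; call that exception a jump. For example, in $\mathbb Q_2(\omega)$ with $\omega^2+\omega+1=0$, the items $1$ and $1+2\omega$ have sum $2(1+\omega)$, of valuation $1$, while $1$ and $3=1+2\cdot1$ jump: their sum is $4$. Among three normalized items some pair does not jump: if $\bar t_1+\bar t_2=\bar t_1+\bar t_3=1$, then $\bar t_2=\bar t_3$ and $\bar t_2+\bar t_3=0\ne1$. So, extracting a non-jumping pair as long as three items remain, we get from $s\ge1$ items of exact valuation $i$ at least $\lfloor(s-1)/2\rfloor$ disjoint non-jumping pairs, with at least one item unused.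

**Step 3.** *This step builds a sum of larger and larger valuation that always contains one fixed variable.* Fix a variable of level $0$, with coefficient $a_1$. At stage $i$ we hold an item $x_i$ with $v(x_i)\ge i$ that contains this variable with $\zeta_1=1$, and $s_i$ further disjoint items of exact valuation $i$ formed from variables of levels $\le i$. Put $R_i=s_i+1$. At the start $x_0=a_1$ and $R_0=n_0$. To pass from $i$ to $i+1$, for $i\le m+1$ and assuming $R_i\ge2$, extract $\lfloor(s_i-1)/2\rfloor$ non-jumping pairs and let $y$ be an unused item. If $v(x_i)=i$, put $x_{i+1}=x_i+\zeta y$, with the root of unity $\zeta$ chosen so that the leading residues cancel and $v(x_{i+1})\ge i+1$. If $v(x_i)>i$, put $x_{i+1}=x_i$. The new items are the pair sums and, for $i\le m$, the $n_{i+1}$ variables of level $i+1\le m+1\le d-1$. Since $\lfloor(s_i-1)/2\rfloor=\lfloor R_i/2\rfloor-1$,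
$$R_{i+1}\ge\lfloor R_i/2\rfloor+n_{i+1}\qquad(i\le m).$$
Using $\lfloor\lfloor y\rfloor/2\rfloor=\lfloor y/2\rfloor$, induction and (2), we get
$$R_i\ge\Big\lfloor2^{-i}\sum_{j\le i}2^jn_j\Big\rfloor\ge\lfloor2^{-i}S_{i+1}\rfloor\ge2\qquad(0\le i\le m+1).\tag{3}$$
So the process never stops before it reaches $x_{m+2}$, with $v(x_{m+2})\ge m+2$.

**Step 4.** *This step turns the congruence into a zero.* All $\zeta_i$ occurring in $x_{m+2}$ are $d$-th powers, $\zeta_1=1$ and $v(a_1)=0$. Lemma 1 with $e=1$ gives a non-trivial zero. Theorem 2 is proved. $\square$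

Since $4d^2/(m+2)\le d^2$ for $m\ge2$, **Theorem 1 holds for unramified $K$.**

## 5. Ramified fields: sums of two units, and a criterion in a group ring

From here on $K/\mathbb Q_2$ is ramified, $v(2)=2$, the residue field is $\mathbb F_2$, and Lemma 1 asks for a congruence modulo $\pi^{2m+3}$.

**Where the climbing stops.** Take $\pi=\sqrt2$. Then $1+(1+\pi)=2+\pi$ has valuation $1$, $1+1$ has valuation $2$, and $1+(1+\pi^2)=4$ has valuation $4$. There are no roots of unity to repair this, since the only nonzero residue is $1$. What can be predicted is this. If $u\equiv u'\pmod{\pi^3}$ are units, then $u+u'=2u+(u'-u)$ has valuation exactly $2$, so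
$$v(\pi^iu+\pi^iu')=i+2\quad\text{exactly, if }u\equiv u'\!\!\pmod{\pi^3}.\tag{4}$$
There are four unit classes modulo $\pi^3$, those of $1,\,1+\pi,\,1+\pi^2,\,1+\pi+\pi^2$. So among any five sums of the same exact valuation, two have a sum of valuation exactly two higher. The controlled step therefore moves by two levels and respects parity. Step 3 of Section 4, however, needs a spare item of valuation exactly $i$ for every $i$ with $v(x_i)=i$, odd or even. Nothing in the count guarantees one: all levels of one parity may be empty. We need a tool that does not have to follow the valuation of a growing sum.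

**Weights.** Put $w_l=2^{\lfloor l/2\rfloor}$, so $w_0,w_1,w_2,\dots=1,1,2,2,4,4,8,8,\dots$, and
$$W(s)=\sum_{l=0}^{s-1}w_l=2^{\lceil s/2\rceil}+2^{\lfloor s/2\rfloor}-2 .\tag{5}$$

**Definition (items, ramified case).** An item is a sum $\sum_{i\in I}a_i\pi^{d\varepsilon_i}$ with $I\ne\emptyset$ and $\varepsilon_i\in\{0,1\}$. Items are disjoint if their index sets are. A variable used with $\varepsilon_i=1$ is called shifted: its valuation goes up by $d$, and $a_i\pi^d$ is $a_ix_i^d$ at $x_i=\pi$.

The tool is a weighted zero-sum argument. A toy version: in $\mathbb F_2[\mathbb Z/4]$ with basis $X^g$, put $x=1-X$. Then $x^4=1-X^4=0$ and $1-X^2=x^2$, so the element $2$ counts with weight $2$. For the sequence $2,1,1$ the product $(1-X^2)(1-X)(1-X)=x^4$ is $0$. Expanding it, the empty subsum contributes $X^0$, so some other subsum must cancel it; indeed $2+1+1=0$. For $2,1$ the product is $x^3\neq0$, and there is no zero subsum. Elements divisible by $2$ count more, so fewer are needed.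

**Lemma 2 (criterion).** Let $L\le M$. Let $P$ be a family of single variables ($\varepsilon=0$) with valuations in $[L,M]$, and $H$ a family of items with pairwise distinct valuations in $[L,M+2m+2]$, all members of $P$ and $H$ being disjoint. If the form is anisotropic, then
$$\sum_{g\in P\cup H}w_{v(g)-L}\le W(M-L+2m+3).\tag{6}$$

*Proof.* Suppose (6) fails. Divide everything by $\pi^L$, put $s=M-L+2m+3$ and $G=O/\pi^sO$.

First the structure of $G$. We have $O=\mathbb Z_2\oplus\mathbb Z_2\pi$. For $a,b\in\mathbb Z_2$ the valuations of $a$ and $b\pi$ have different parity (or are infinite), so $a+b\pi\in\pi O$ iff $a$ is even; that is, $\pi O=2\mathbb Z_2\oplus\mathbb Z_2\pi$. Also $\pi^{2t}O=2^tO$. Hence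
$$G\cong\mathbb Z/2^{\lceil s/2\rceil}\times\mathbb Z/2^{\lfloor s/2\rfloor}.$$

Next, the group ring $\mathbb F_2[G]$ with basis $X^g$ and augmentation ideal $J$, generated by all $1-X^g$. From $1-X^{a+b}=(1-X^a)+X^a(1-X^b)$ we see that $J$ is generated by $x=1-X^u$ and $y=1-X^{u'}$, where $u,u'$ generate the two factors. In characteristic $2$, $x^{2^{\lceil s/2\rceil}}=0$ and $y^{2^{\lfloor s/2\rfloor}}=0$. A nonzero monomial $x^iy^j$ therefore has $i+j\le2^{\lceil s/2\rceil}-1+2^{\lfloor s/2\rfloor}-1=W(s)$, and so $J^{W(s)+1}=0$.

An element $g\in O$ of valuation $l$ can be written $g=2^{\lfloor l/2\rfloor}h$ with $h\in O$, so $1-X^g=(1-X^h)^{w_l}\in J^{w_l}$. The total weight is at least $W(s)+1$, so $\prod_{g\in P\cup H}(1-X^g)=0$. In the expansion the coefficient of $X^0$ is the number, modulo $2$, of subfamilies with sum $0$ in $G$. The empty one counts once, so there is also a nonempty subfamily with sum $0$ in $G$.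

It is not contained in $H$. The members of $H$ have distinct valuations, all at most $M-L+2m+2<s$, so a nonempty subsum of $H$ has valuation less than $s$. So it contains some $a_{i_0}\in P$. In the original scale we have found $\xi_i\in\{0,1,\pi\}$ with $\xi_{i_0}=1$ and
$$\sum_ia_i\xi_i^d\equiv0\pmod{\pi^{M+2m+3}},\qquad v(a_{i_0})\le M .$$
By Lemma 1 with $e=2$ the form is isotropic. $\square$

Note the division of labor. Members of $P$ may be many on one level. Members of $H$ must have distinct valuations, but they may be heavy: a shifted variable has a much larger weight than an unshifted one. With one level only ($L=M$, $H=\emptyset$) the lemma says that $W(2m+3)+1=6d-1$ variables of one level suffice. That would give about $6d^2$ variables in total, so the set $H$ has to save the factor $6$.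

Below, "success" means that the weight exceeds the right side of (6), so that the form is isotropic.

## 6. Ramified $K$, degree $4$: seventeen variables by hand

Let $d=4$, $m=2$ and $N=17$. Use Lemma 2 with $L=M$. Success means weight at least $W(7)+1=23$, and $H$ may use the relative levels $0,\dots,6$, of weights $1,1,2,2,4,4,8$. The relative levels $4,5,6$ can be realized by shifted variables of relative levels $0,1,2$, or by pairs as in (4).

Write $(a,b,c,e)=(n_0,n_1,n_2,n_3)$; in this section $e$ denotes $n_3$. One of $a+c$, $b+e$ is at least $9$, so rotating by one level we may assume $a+c\ge9$. Rotating by two levels exchanges $(a,b,c,e)$ with $(c,e,a,b)$, so we may also assume $a\ge c$. Hence $a\ge5$. In each case we list the levels at which $H$ has one item; $P$ is the rest of the starting level.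

**Case 1: $c\ge2$, $b\ge2$.** Take $H$ at $1,2,4,5,6$: first variables of levels $1$ and $2$, second variables of these levels shifted to $5$ and $6$, and one level-$0$ variable shifted to $4$. The weight is $1+2+4+4+8=19$, plus $a-1$ from $P$. The total $a+18\ge23$. Success.

**Case 2: $c\ge2$, $b=1$.** Take $H$ at $1,2,4,6$, and at $3$ if $e\ge1$. The total is $(a-1)+15+2[e\ge1]=a+14+2[e\ge1]$. This succeeds if $a\ge9$, or if $e\ge1$ and $a\ge7$. Two situations remain.

Suppose $e\ge1$ and $a\le6$. Then $c\le a\le6$, so $e=16-a-c\ge4$, and $c\ge9-a\ge3$. Start at level $2$, so that $(c,e,a,b)$ play the roles of $(a,b,c,e)$. Now $H$ can have all relative levels $1,\dots,6$: relative levels $1$ and $5$ from the $e\ge4$ variables, $2$ and $6$ from the $a\ge5$ variables, $3$ from the one variable of level $1$, and $4$ from a shifted variable of level $2$. The weight of $H$ is $21$, and the total is $c-1+21\ge23$. Success.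

Suppose $e=0$. Then $a+c=16$, $a\le8$ and $c\le a$, so $a=c=8$. Realize level $4$ by a pair of level-$2$ variables with sum of valuation exactly $4$; this exists among any five of the eight. Use two further level-$2$ variables at $2$ and, shifted, at $6$, and the level-$1$ variable at $1$. No level-$0$ variable is used up, so the total is $8+1+2+4+8=23$. Success.

**Case 3: $c\ge2$, $b=0$.** Take $H$ at $2,4,6$, and at $3$ if $e\ge1$. The total is $(a-1)+14+2[e\ge1]=a+13+2[e\ge1]$. This succeeds if $a\ge10$, or if $e\ge1$ and $a\ge8$. Two situations remain.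

If $e=0$, then $a+c=17$, $a\le9$ and $c\le a$ give $a=9$, $c=8$. With level $4$ from a level-$2$ pair as before, the total is $9+2+4+8=23$. Success.

If $e\ge1$ and $a\le7$, then $c\le7$ and $e=17-a-c\ge3$. When $c\ge5$, start at level $2$ with roles $(c,e,a,0)$ and argue as in Case 1, which needs only $a\ge2$ and $e\ge2$: the total is $c+18\ge23$. When $c\le4$, then $a+c\le11$ and $e\ge6$. From level $3$ reserve one variable, and from the at least five others form a pair of valuation exactly $5$. Now $H$ at $2,3,4,5,6$ has weight $2+2+4+4+8=20$ (level $4$ from a shifted level-$0$ variable, level $6$ from a second level-$2$ variable), and the total is $a+19\ge23$. Success.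

**Case 4: $c\le1$.** Then $a\ge8$, and $a\ge9$ if $c=0$. From shifted level-$0$ variables take one single at level $4$ and one pair, of valuation exactly $6$; this uses three variables and gives weight $4+8=12$. Adding what the other levels offer, the total is at least
$$a-3+12+[b\ge1]+4[b\ge2]+2c+2[e\ge1].$$
If $b\ge2$, this is at least $a+14+2c\ge23$, as $a\ge9$ when $c=0$ and $a\geq 8$ when $c=1$. If $b\le1$ and $e=0$, then $a+b+c=17$ and the total is $a+b+2c+9\ge26$. If $b\le1$ and $e\ge1$, the total is $a+b+2c+11$, which is at least $23$ if $a+b+2c\ge12$. Otherwise $a+b+c\le11$, so $e\ge6$; use one level-$3$ variable at level $3$ and a level-$3$ pair at level $5$, of weight $6$ instead of $2$. The total is $a+9+b+2c+6\ge23$, because $a\ge8$. Success.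

All cases succeed, so Theorem 1 holds for ramified $K$ and $d=4$. $\square$

## 7. Filling levels along a chain

For larger $d$ we need to know which even (or odd) levels can be supplied with an item from lower levels of the same parity. Put
$$g(y)=\max\big(0,\lceil(y-4)/2\rceil\big)\qquad(y\ge0\text{ an integer}),$$
a nondecreasing function with $g(y)=0$ for $y\le4$, $g(5)=g(6)=1$, $g(12)=4$, $g(13)=5$.

**Pairing rule.** *From $y\ge1$ items of exact valuation $i$ one can reserve one and form from the others at least $g(y)$ disjoint pairs with sums of exact valuation $i+2$.* Sort the items by the class of their unit part modulo $\pi^3$, and let $o\le4$ be the number of classes containing an odd number of items. If $o\ge1$, pair inside classes. By (4) this gives $(y-o)/2$ good pairs, a nonnegative integer that is at least $(y-4)/2$, so at least $g(y)$; one of the $o$ leftover items is reserved. If $o=0$, then $y$ is even; pair completely and break one pair, which leaves $(y-2)/2\ge g(y)$ pairs and an item to reserve.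

**Definition (filled).** For a level $z$ put $y_{z,0}=n_z$ and $y_{z,k}=n_{z+2k}+g(y_{z,k-1})$ for $2k<d$. We say that $z+2k$ is *filled from* $z$ if $y_{z,k}\ge1$.

Example: let $d=16$, $n_0=13$ and all other $n_l=0$. Then $y_{0,0},y_{0,1},y_{0,2},y_{0,3}=13,5,1,0$. So $0,2,4$ are filled from $0$, and $6$ is not.

By induction with the pairing rule, from variables of valuations $z,z+2,\dots,z+2k$ we obtain, for $j=0,1,\dots,k$ in turn, at least $y_{z,j}$ items of exact valuation $z+2j$: the $n_{z+2j}$ variables, and the pair sums coming from $z+2j-2$. At each stage with $y_{z,j}\ge1$ one item is reserved before pairing. The reserved items are disjoint. Hence: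

(7) *From variables of valuations $z,z+2,\dots,z+2k$ one can form disjoint items, one of valuation exactly $z+2j$ for each $j\le k$ with $z+2j$ filled from $z$. If this item uses $r_i$ variables of level $z+2i$, then $\sum_ir_i2^i=2^j$.*

The last equation holds for a single variable, and both sides double at each pairing. The same is true for shifted variables, with all valuations raised by $d$.

*Monotonicity.* We have $y_{z-2,1}\ge n_z=y_{z,0}$, and since $g$ is nondecreasing, $y_{z-2,k+1}\ge y_{z,k}$ for all $k$ with $2(k+1)<d$. So "filled from $z$" implies "filled from $z-2$".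

*What a failure to fill implies.* From $g(y)\ge(y-4)/2$ we get $g(y)+4\ge(y+4)/2$, hence $y_{z,k}+4\ge n_{z+2k}+\frac12(y_{z,k-1}+4)$. By induction on $k$,
$$y_{z,k}+4\ge\sum_{i=0}^k2^{i-k}n_{z+2i}+4\cdot2^{-k}.$$
If $z+2k$ is not filled from $z$, then $y_{z,k}=0$. Multiplying by $2^k$ we obtain
$$n_{z+2k}=0\quad\text{and}\quad\sum_{i=0}^k2^in_{z+2i}\le2^{k+2}-4\qquad\text{if }z+2k\text{ is not filled from }z.\tag{8}$$
Conversely, if $n_z\ge2^{k+2}-3$, then the inequality in (8) fails for every $j\le k$ in place of $k$, so
$$n_z\ge2^{k+2}-3\ \Longrightarrow\ z,z+2,\dots,z+2k\text{ are all filled from }z.\tag{9}$$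
In particular $n_z\ge5$ fills $z+2$, and $n_z\ge13$ fills $z+4$.

## 8. Ramified $K$, degrees $d\ge16$: weighing $N$ against $\mathcal T$

Let $d=2^m$ with $m\ge4$, and $n=d/2$. Then $m+2\le n$ and $2m+4<d$. Suppose the form is anisotropic with $N\ge d^2+1$; we look for a contradiction. For a level $z\in\mathbb Z/d$ put
$$a_z=\sum_{k=0}^m2^k[z+2k\text{ not filled from }z],\qquad\tau_z=\min\{0\le k\le m:\ z\text{ filled from }z-2k\},$$
with $\tau_z=m+1$ if there is no such $k$. Thus $a_z$ measures how badly $z$ fills the levels above it, and $\tau_z$ how far down one must go to fill $z$. Note $a_z\le2^{m+1}-1=2d-1$, and $\tau_z=0$ iff $n_z\ge1$. In the example of Section 7 ($d=16$, $m=4$, only $n_0=13$), $a_0=8+16=24$, $\tau_0=0$, $\tau_2=1$, $\tau_4=2$, and $\tau_z=5$ for the other $13$ levels.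

By monotonicity, for $0\le k\le m$ the level $z$ is not filled from $z-2k$ iff $k<\tau_z$. Counting the pairs (level, lower level) in two ways,
$$\mathcal T:=\sum_za_z=\sum_z\sum_{k<\tau_z}2^k=\sum_z(2^{\tau_z}-1).\tag{10}$$
In the example, $\mathcal T=1+3+13\cdot31=407$.

**The plan.** Applying Lemma 2 to windows of $d$ levels will give $N-\mathcal T\le d+\delta$ with a small $\delta<2$. So many variables force many gaps. This alone is too weak, since $\mathcal T$ could be near $2d^2$. But $N$ and $\mathcal T$ compete: a level with variables contributes nothing to $\mathcal T$, and an empty level contributes at most $2d-1$. If we could also show $N+\mathcal T\le2d^2-d$, adding the two would give $2N\le2d^2+\delta$, that is $N\le d^2+\delta/2<d^2+1$. We have $N+\mathcal T=\sum_zc_z$ with $c_z=n_z+2^{\tau_z}-1$, so the budget is $2d$ per level, with $d$ to spare in total. Levels with $n_z>2d$ break their budget. Lemma 3 shows that such a level is followed, in its own parity class, by levels that more than make up for it. The few configurations that do not save $d$ are then handled directly.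

**Step 1.** *This step bounds one level by the gaps above it:*
$$n_j\le2d+2a_{j+2}.\tag{11}$$
It is trivial if $n_j=0$. Otherwise take $L=M=j$ in Lemma 2, $P$ the whole level $j$, and $H$ the items of (7) filled from $j+2$ at $j+2,j+4,\dots,j+2m+2$ and from $j+1$ at $j+1,j+3,\dots,j+2m+1$; this is allowed as $2m+2<d$. Their weights are $w_{2+2k}=2^{k+1}$ and $w_{1+2k}=2^k$ for $0\le k\le m$, so $H$ has weight $\sum_{l=1}^{2m+2}w_l-2a_{j+2}-a_{j+1}$. As $W(2m+3)=1+\sum_{l=1}^{2m+2}w_l$, (6) gives $n_j\le1+2a_{j+2}+a_{j+1}\le2d+2a_{j+2}$.

**Step 2.** *This step compares $N$ with $\mathcal T$:*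
$$N\le d+\delta+\mathcal T,\qquad\delta:=\frac{d(2d-1)}{2^n-1}<2.\tag{12}$$
Fix $L$ and use Lemma 2 with $M=L+d-1$, so $s=d+2m+2$. Shifted variables from the levels $L,\dots,L+2m+1$ form, by (7), an item of valuation $L+d+l$ for each $0\le l\le2m+1$ such that $L+l$ is filled (from $L$ if $l$ is even, from $L+1$ if $l$ is odd). These items form $H$; the largest possible valuation is $L+d+2m+1=M+2m+2$, as required. Such an item has weight $w_{d+l}=2^nw_l$. It takes away from the variables available for $P$ a total weight of exactly $w_l$: variables of level $z+2i$ with $z\in\{L,L+1\}$ have weight $2^i$, so this is the equation in (7). Let $P$ be all remaining variables. Let $\alpha=a_L+a_{L+1}$, the sum of $w_l$ over the unfilled $l\le2m+1$. Then (6) reads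
$$\sum_{l<d}w_ln_{L+l}+(2^n-1)\big(W(2m+2)-\alpha\big)\le W(d+2m+2)=W(d)+2^nW(2m+2).$$
With $W(d)=2(2^n-1)$ and $W(2m+2)=4d-2$ this becomes
$$\sum_{l<d}w_ln_{L+l}\le2(2^n-1)+(4d-2)+(2^n-1)\alpha .$$
Sum over $L\in\mathbb Z/d$. The left side becomes $W(d)N=2(2^n-1)N$, and the $\alpha$'s sum to $2\mathcal T$. So
$$2(2^n-1)N\le2d(2^n-1)+d(4d-2)+2(2^n-1)\mathcal T,$$
and dividing by $2(2^n-1)$ gives (12). For $d=16$ we have $\delta=496/255<2$. For $d=32$, $\delta=2016/65535<1$, and each further doubling of $d$ multiplies $d(2d-1)$ by less than $5$ and $2^n-1$ by $2^n+1$, so $\delta<1$ for all $d\ge32$.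

**Step 3.** *This step sets up the budget of $2d$ per level.* Let $c_z=n_z+2^{\tau_z}-1$. So $c_z=n_z$ if $n_z\ge1$, and $c_z=2^{\tau_z}-1\le2d-1$ if $n_z=0$. Call $2d-c_z$ the slack of $z$, and let $\sigma=\sum_z(2d-c_z)=2d^2-N-\mathcal T$. By (12), $\mathcal T\ge N-d-\delta$, so
$$\sigma\le2d^2-2N+d+\delta\le d-2+\delta<d.\tag{13}$$
Write $\sigma=\sigma_0+\sigma_1$ for the contributions of the even and odd levels. Each of these two chains is a cycle of $n$ levels under $z\mapsto z+2$. Call $j$ *excessive* if $n_j\ge2d+1$. A level that is not excessive has slack $\ge0$.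

**Step 4.** *This step shows that an excessive level is paid for by the next few levels of its chain.*

**Lemma 3.** If $j$ is excessive, let $Q=\{1\le k\le m+1:\ j+2k\text{ not filled from }j+2\}$. Then $Q\ne\emptyset$, and with $q=\max Q$ the group $G_j=\{j,j+2,\dots,j+2q\}$ satisfies $\sum_{z\in G_j}c_z\le2d(q+1)-d$.

*Proof.* Let $E=\sum_{k\in Q}2^k=2a_{j+2}$. By (11), $n_j\le2d+E$, and $n_j\ge2d+1$, so $Q\ne\emptyset$.

*Bounding the variables.* Let $\mu=\sum_{k=1}^qn_{j+2k}$, write $Q=\{k_1<\dots<k_p=q\}$, $k_0=0$ and $g_r=k_r-k_{r-1}$. By monotonicity $j+2k_r$ is not even filled from $j+2k_{r-1}+2$. Applying (8) with $z=j+2k_{r-1}+2$ and $g_r-1$ in place of $k$, we get $\sum_{k_{r-1}<k\le k_r}n_{j+2k}\le2^{g_r+1}-4$. Hence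
$$E+\mu\le\sum_{r=1}^p\big(2^{k_r}+2^{g_r+1}-4\big)\le3\cdot2^q-4.\tag{14}$$
The last inequality is proved by induction on $p$. For $p=1$ we have $k_1=g_1=q$, and it is an equality. For $p\ge2$ put $k=k_{p-1}$. By the induction hypothesis for $k_1<\dots<k_{p-1}$, the sum is at most
$$(3\cdot2^k-4)+(2^q+2^{q-k+1}-4).\tag{15}$$
It remains to see that $3\cdot2^k+2\cdot2^{q-k}-4\le2\cdot2^q$. The left side is convex as a function of $2^k\in[2,2^{q-1}]$, and its endpoint values are $2^q+2$ and $\frac32\cdot2^q$; both are at most $2\cdot2^q$. Note that (15) itself is an upper bound for $E+\mu$ when $p\ge2$.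

*Bounding the empty levels.* Let $z=j+2k$ be empty, $1\le k\le q$; we bound its $c_z=2^{\tau_z}-1$, which we call its cost. If $k\notin Q$, then $z$ is filled from $j+2=z-2(k-1)$, so $\tau_z\le k-1$ and the cost is at most $2^{k-1}-1$. If $k\in Q$ and $k\le m-1$, then $n_j\ge2d+1>2^{m+1}-3\ge2^{k+2}-3$, so by (9) $z$ is filled from $j$ and the cost is at most $2^k-1$. If $k\in Q$ and $k\in\{m,m+1\}$, the cost is at most $2d-1$; and if moreover $k=m$ and $n_j\ge4d-3=2^{m+2}-3$, then by (9) $z$ is filled from $j$ and the cost is at most $2^m-1=d-1$. In every case the levels with $k\le m-1$ cost together at most $\sum_{k=1}^{m-1}(2^k-1)=d-1-m$.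

*Adding up.* Let $C=\sum_{z\in G_j}c_z$. It equals $n_j+\mu$ plus the costs of the empty levels, and $n_j+\mu\le2d+E+\mu$. We need $C\le(2q+1)d$.

(a) Let $q\le m-1$. The costs are at most $\sum_{k=1}^q(2^k-1)=2^{q+1}-2-q$, so
$$C\le2d+(3\cdot2^q-4)+(2^{q+1}-2-q)\le2d+5\cdot2^q-7.$$
We need $5\cdot2^q-7\le(2q-1)d$. For $q=1$ this is $3\le d$. For $q\ge2$, $2^q\le d/2$ gives $5\cdot2^q\le\frac52d\le3d\le(2q-1)d$.

(b) Let $q=m$. Then $C\le2d+(3d-4)+(d-1-m)+(2d-1)<8d\le(2m+1)d$.

(c) Let $q=m+1$. We need $C\le(2m+3)d$, and as $m\ge4$ it suffices that $C\le11d$.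

Suppose first that $m\in Q$. By (8), as $j+2m$ is not filled from $j+2$, we have $\sum_{k=1}^mn_{j+2k}\le2^{m+1}-4$, and $n_{j+2m+2}=0$ because $m+1\in Q$. So $\mu\le2d-4$. If $n_j\le4d-4$, then
$$C\le(4d-4)+(2d-4)+(d-1-m)+2(2d-1)<11d.$$
If $n_j\ge4d-3$, then (15) with $k=m$ gives $E+\mu\le(3d-4)+(2d+4-4)=5d-4$, and the level with $k=m$ costs at most $d-1$. So
$$C\le2d+(5d-4)+(d-1-m)+(d-1)+(2d-1)<11d.$$

Suppose next that $m\notin Q$ and $p=1$, so $Q=\{m+1\}$. Then $E+\mu\le3\cdot2^{m+1}-4=6d-4$. All $k\le m$ lie outside $Q$, so their costs sum to at most $\sum_{k=1}^m(2^{k-1}-1)=d-1-m$. Hence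
$$C\le2d+(6d-4)+(d-1-m)+(2d-1)<11d.$$

Suppose finally that $m\notin Q$ and $p\ge2$, so $k=k_{p-1}\in[1,m-1]$. Now (15) gives $E+\mu\le3\cdot2^k+4d/2^k+2d-8$. This is convex in $2^k\in[2,d/2]$ with endpoint values $4d-2$ and $3.5d$, so $E+\mu\le4d-2$. The level with $k=m$ costs at most $2^{m-1}-1=d/2-1$. Hence
$$C\le2d+(4d-2)+(d-1-m)+(d/2-1)+(2d-1)<11d.\qquad\square$$

**Step 5.** *This step turns Lemma 3 into a statement about a whole chain.*

**Lemma 4.** Each chain has $\sigma_c\ge0$. If the chain contains an excessive level, or a level with $1\le\tau\le m$, or both empty and nonempty levels, then $\sigma_c\ge d$.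

*Proof.* Suppose first that there is an excessive level $j_0$. Groups of different excessive levels may overlap, so we cannot simply add up Lemma 3 over all of them. Instead we walk. Define blocks of consecutive levels of the chain: a non-excessive level is a block by itself, and an excessive $j$ starts the block $G_j$. Starting anywhere, move along the chain from each block to the level right after it. The next starting position depends only on the current one, and there are finitely many positions, so the walk becomes periodic. The blocks of one period go around the cycle exactly $\kappa$ times for some $\kappa\ge1$ and cover every level exactly $\kappa$ times. So the slack summed over these blocks is $\kappa\sigma_c$. Single blocks have slack $\ge0$, and groups have slack $\ge d$ by Lemma 3. Each of the $\kappa$ occurrences of $j_0$ lies in a group, since a single block is a non-excessive level. Distinct occurrences lie in distinct groups, because they are at least $n$ steps apart and a group consists of at most $m+2\le n$ consecutive levels. So there are at least $\kappa$ groups,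 and $\kappa\sigma_c\ge\kappa d$.

Now suppose there is no excessive level. Then all slacks are $\ge0$, and $\sigma_c\ge0$. A level with $1\le\tau\le m$ is empty and has slack at least $2d-(2^m-1)>d$. If there is no such level but both empty and nonempty levels occur, there is $z$ in the chain with $n_z\ge1$ and $n_{z+2}=0$. Then $\tau_{z+2}\ne0$, hence $\tau_{z+2}=m+1$, so $z+2$ is not filled from $z$, and (8) gives $n_z\le4$. The slack at $z$ is at least $2d-4\ge d$. $\square$

**Step 6.** *This step rules out the configurations that are left.* By (13), $\sigma_0+\sigma_1<d$, and both are $\ge0$. So $\sigma_0,\sigma_1<d$, and by Lemma 4 each chain is either entirely empty or entirely nonempty. If both are empty, $N=0$, which is absurd. If both are entirely nonempty, every $\tau_z$ is $0$, so $\mathcal T=0$ and $N\le d+\delta<d^2$ by (12), a contradiction.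

Suppose one chain is empty and the other entirely nonempty. For $L$ in the nonempty chain apply Lemma 2 with $M=L+2$, $P$ the levels $L$ and $L+2$, and $H$ one variable at each of $L+4,L+6,\dots,L+2m+4$; recall $2m+4<d$, and note $L+2m+4=M+2m+2$. The weight of $H$ is $4+8+\cdots+2^{m+2}=8d-4$, and $W(2m+5)=2^{m+3}+2^{m+2}-2=12d-2$. So
$$n_L+2n_{L+2}\le4d+2.$$
Summing over the $d/2$ levels $L$ of the chain, $3N\le\frac d2(4d+2)$, so $N\le(2d^2+d)/3<d^2$, a contradiction.

This proves Theorem 1 for ramified $K$ and $m\ge4$. $\square$

## 9. Ramified $K$, degree $8$: windows of five levels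

For $d=8$ we have $m=3$ and $n=4$, and both $m+2\le n$ and $2m+4<d$ fail. So Section 8 does not apply, and we argue directly with $N=65$.

Write $e_i=n_{2i}$ and $o_i=n_{2i+1}$ for $i\in\mathbb Z/4$, $X_0=\sum e_i$ and $X_1=\sum o_i$. Rotating by one level we may assume $X_0\ge33$. Rotations by an even number of levels rotate the index $i$ in both chains simultaneously. "Index $i+k$ filled from $i$" will refer to the even chain (an $e$-index) or to the odd chain (an $o$-index). Suppose the form is anisotropic.

**Step 1.** *This step bounds one even level by the gaps after it.* Let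
$$A(j)=\sum_{k=1}^32^k[e\text{-index }j+k\text{ not filled from }j+1],\qquad B(j)=\sum_{k=0}^32^k[o\text{-index }j+k\text{ not filled from }j].$$
So $A(j)\le14$, and $B(j)\le15$ is a binary number whose digit $2^k$ records whether the odd index $j+k$ fails to be filled from $j$. In particular $B(j)\ge8$ means that $o$-index $j+3$ is not filled from $j$, and $B(j)=15$ means in particular that all $o_i$ are $0$. We claim:
$$\text{if }e_j\ge1,\text{ then }e_j\le2+A(j)+B(j).\tag{16}$$
Use Lemma 2 with $L=M=2j$. Let $P$ be all but one of the level-$2j$ variables. Let $H$ be the remaining one, shifted (valuation $L+8$, weight $16$), and the filled items at $L+1,\dots,L+7$. The weights of these seven levels are $1,2,2,4,4,8,8$, with sum $29$, of which $A(j)+B(j)$ is missing. So $e_j-1+16+29-A(j)-B(j)\le W(9)=46$.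

**Step 2.** *This step prepares bounds for five consecutive levels.* Use Lemma 2 with $L=2z$ and $M=L+4$; the right side of (6) is $W(13)=190$, and $H$ may use valuations up to $L+12$. If no variable of the window were used in $H$, $P$ would have weight
$$Y_z=e_z+2e_{z+1}+4e_{z+2}+o_z+2o_{z+1}.$$
We take $H$ among the even relative levels $6,8,10,12$, of weights $8,16,32,64$ (sum $120$). Relative level $6$ is index $z+3$, and $8,10,12$ come from shifted variables of relative levels $0,2,4$, or from pairs. If $H$ has weight $h$ and the window variables used in $H$ had weight $\kappa$ in $Y_z$ (the cost), then $Y_z\le190-h+\kappa$. Summing over $z$,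
$$\sum_zY_z=7X_0+3X_1=4X_0+3N\ge132+195=327.\tag{17}$$

Let $S=\{i:e_i>0\}$. It is nonempty. We treat its possible shapes one by one.

**Step 3: $|S|=4$.** *Here all of $H$ comes from single variables.* The cost is $1+2+4=7$, so $Y_z\le190-120+7=77$ for all $z$, and $\sum_z Y_z\le308<327$, contradicting (17).

**Step 4: $|S|=3$ with one large level.** *Here a pair replaces the missing level.* Rotate so that $e_3=0$, and suppose $e_2\ge5$. Then index $2$ supplies a single variable and, disjoint from it, a pair of valuation exactly two above it.

For $z=0$, relative level $6$ is empty and not used; levels $8,10,12$ are shifted singles of indices $0,1,2$, at cost $7$. So $Y_0\le190-112+7=85$. For $z=1$: level $6$ from $e_0$ at no cost, $8$ from $e_1$ shifted at cost $1$, and $10$ and $12$ from $e_2$ as single and pair, shifted, at cost $2+4$. So $Y_1\le77$. For $z=2$: $6$ from $e_1$ at no cost, $8$ and $10$ from $e_2$ as single and pair, shifted, at cost $1+2$, and $12$ from $e_0$ shifted at cost $4$. So $Y_2\le77$. For $z=3$: $6$ and $8$ from $e_2$ as single and pair, unshifted, at no cost,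 $10$ from $e_0$ shifted at cost $2$, and $12$ from $e_1$ shifted at cost $4$. So $Y_3\le76$. The sum is at most $315<327$, contradicting (17).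

**Step 5: $|S|=3$, $e_3=0$, $1\le e_2\le4$.** *Here (16) limits $e_0$ and $e_1$.* Index $3$ is not filled from $2$, as $g(e_2)=0$, while indices $2$ and $0$ are nonempty; so $A(1)=4$. Similarly $A(0)=8[3\text{ not filled from }1]$. By (16),
$$e_1\le6+B(1),\qquad e_0\le2+8[3\text{ not filled from }1]+B(0).$$

Suppose $e$-index $3$ is not filled from $1$. Then $e_1+2e_2\le12$ by (8), and $e_2\ge1$, so $e_1+e_2\le11$ and $e_0\ge22$. As $e_0\le10+B(0)$, we get $B(0)\ge12$, which forces the digits $8$ and $4$: odd indices $2$ and $3$ are not filled from $0$. So $o_2=o_3=0$, and (8) for index $2$ gives $o_0+2o_1\le12$, hence $X_1\le12$. Also $X_0\le11+25=36$. So $N\le48$, a contradiction.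

Suppose $e$-index $3$ is filled from $1$. Then $33\le X_0\le(2+B(0))+(6+B(1))+4=12+B(0)+B(1)\le42$, so $B(0)+B(1)\ge21$ and $X_1\ge23$. If both are at least $8$, then odd index $3$ is not filled from $0$ and odd index $0$ is not filled from $1$. So $o_3=o_0=0$, and (8) gives $2o_1+4o_2\le28$, hence $X_1\le14$, a contradiction. Otherwise one of them is at most $7$ and the other at least $14$. If $B(0)\ge14$, odd indices $1,2,3$ are not filled from $0$, so $o_1=o_2=o_3=0$ and, by (8) for index $1$, $o_0\le4$. If $B(1)\ge14$, odd indices $2,3,0$ are not filled from $1$, so $o_2=o_3=o_0=0$ and $o_1\le4$. Both contradict $X_1\ge23$.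

**Step 6: $|S|=2$, opposite indices.** *Here both nonempty levels must be large, and this empties the odd chain.* Rotate so that $S=\{0,2\}$. Index $1$ is empty, so it is not filled from $1$; index $2$ is nonempty; and index $3$ is filled from $1$ iff $g(e_2)\ge1$. So $A(0)=2+8[e_2\le4]$, and in the same way $A(2)=2+8[e_0\le4]$. If $e_2\le4$, then $e_0\le2+10+15=27$ and $X_0\le31$, a contradiction; likewise $e_0\ge5$. So $e_0\le4+B(0)$ and $e_2\le4+B(2)$, and $X_0\ge33$ gives $B(0)+B(2)\ge25$, so both are at least $10$. Hence odd index $3$ is not filled from $0$, so $o_3=0$; by monotonicity it is not filled from $2$ either, and (8) gives $o_2\le4$. Also odd index $1$ is not filled from $2$, so $o_1=0$; by monotonicity it is not filled from $0$, and (8) gives $o_0\le4$. Thus $X_1\le8$ and $X_0\le8+30=38$, so $N\le46$, a contradiction.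

**Step 7: $|S|=2$, adjacent indices.** *Here we distinguish how far $e_1$ fills.* Rotate so that $S=\{0,1\}$. Indices $2$ and $3$ are not filled from $2$ and index $0$ is nonempty, so $A(1)=2+4=6$. Index $2$ is filled from $1$ iff $g(e_1)\ge1$, that is $e_1\ge5$; index $3$ is filled from $1$ iff $g(e_1)\ge5$, that is $e_1\ge13$. So $A(0)=4[e_1\le4]+8[e_1\le12]$, and (16) gives
$$e_1\le8+B(1),\qquad e_0\le2+4[e_1\le4]+8[e_1\le12]+B(0).$$

If $e_1\ge13$, then $33\le X_0\le10+B(0)+B(1)\le40$, so $B(0),B(1)\ge8$. As in Step 5, $o_3=o_0=0$ and $X_1\le14$, so $N\le54$, a contradiction.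

If $5\le e_1\le12$, then $e_0\ge21$, so $B(0)\ge11$ and odd index $3$ is not filled from $0$. By (8), $X_1\le28$, so $X_0\ge37$. But $e_0\le25$ and $e_1\le12$, so $e_0=25$, $e_1=12$ and $B(0)=15$. Hence $X_1=0$ and $N=37$, a contradiction.

If $e_1\le4$, then $e_0\ge29$, and $e_0\le14+B(0)$ forces $B(0)=15$, so $X_1=0$. But $X_0\le29+4=33$, so $N\le33$, a contradiction.

**Step 8: $|S|=1$.** *Here (16) alone suffices.* Rotate so that $S=\{0\}$. Then $e_0=X_0\ge33$, while $e_0\le2+14+15=31$, a contradiction.

So Theorem 1 holds for ramified $K$ and $d=8$. Together with the classical case $m=1$, Section 4 (unramified $K$, $m\ge2$), Section 6 ($d=4$) and Section 8 ($m\ge4$), this proves Theorem 1. $\blacksquare$
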